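\title{Operators dominated by a strictly co-singular operator: the exponent is three}

\begin{abstract}
Let $0\le R\le T$ be operators on a Banach lattice $E$, with $T$ strictly co-singular. We prove that $R^3$ is strictly co-singular and weakly compact, and we give an example in which $R^2$ is not strictly co-singular. Thus $3$ is the smallest exponent that works for all Banach lattices. The exponent drops to $2$ if $E^*$ has order continuous norm, or if bounded sequences in $E^*$ have weak$^*$ convergent convex block sequences, and it drops to $1$ if both conditions hold.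
\end{abstract}

\section{Introduction}\label{sec:intro}

A bounded linear operator $T:X\to Y$ between Banach spaces is \emph{strictly co-singular} (in the sense of Pe\l czy\'nski) if, for every closed subspace $N\subseteq Y$ of infinite codimension, the composition $Q_NT:X\to Y/N$ with the quotient map $Q_N$ is not surjective. Equivalently, no closed subspace $N$ of infinite codimension satisfies $T(X)+N=Y$. The definition measures the range of $T$: it must not fill up any infinite-dimensional quotient of $Y$. Compact operators are strictly co-singular, because a compact operator onto $Y/N$ makes the unit ball of $Y/N$ relatively compact by the open mapping theorem. The identity of an infinite-dimensional space is not (take $N=\{0\}$). A strictly co-singular operator may nevertheless be an isometric embedding: the inclusion of $c$ into $\ell_\infty$ is one (Lemma~\ref{lem:grothendieck}).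

For operators between Banach lattices, $0\le R\le T$ means that $R$ and $T-R$ are positive. Then $|Rx|\le T|x|$ for all $x$, so $R$ is smaller than $T$ in the sense of the order, and one may hope that $R$ is strictly co-singular when $T$ is. On $\ell_p$, $1<p<\infty$, this is true (Section~\ref{sec:model}). In general it is false even when $T$ has rank one: the operator $a\mapsto(\sum a_n)\mathbf 1$ from $\ell_1$ to $c$ dominates $a\mapsto\sum a_nq_n$ whenever $0\le q_n\le\mathbf 1$, and the latter is surjective for a suitable choice of $(q_n)$. When this pair is realized on $E=\ell_1\oplus c$, the dominated operator has square zero, so the defect disappears after one more multiplication. This suggests the following problem, posed in \cite{problem}.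

\begin{quote}
\emph{Find the smallest $n\in\mathbb N$, if there is one, such that for every Banach lattice $E$ and all operators $0\le R\le T:E\to E$ with $T$ strictly co-singular, the operator $R^n$ is strictly co-singular.}
\end{quote}

The example above makes $n=2$ the first guess. There is, however, a second obstruction of a different nature, and the two can be composed.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(1)] If $E$ is a Banach lattice and $0\le R\le T:E\to E$ with $T$ strictly co-singular, then $R^3$ is strictly co-singular and weakly compact.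
\item[(2)] There are a Banach lattice $E$ and operators $0\le R\le T:E\to E$ with $T$ strictly co-singular such that neither $R$ nor $R^2$ is strictly co-singular.
\end{enumerate}
\end{theorem}

Hence the smallest exponent is $n=3$. The proof shows which property of $E$ removes which obstruction. A Banach lattice is \emph{order continuous} if $\|x_\alpha\|\to0$ for every net that decreases with infimum $0$ (written $x_\alpha\downarrow0$). For sequences $f=(f_n)$ and $g=(g_n)$ in a vector space we call $g$ a \emph{convex block sequence} of $f$, and write $g\prec f$, if there are integers $N_n\to\infty$ such that each $g_n$ is a convex combination of finitely many $f_i$ with $i\ge N_n$. Consider the property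
\begin{quote}
(CB) every bounded sequence in $E^*$ has a weak$^*$ convergent convex block sequence.
\end{quote}
Separable spaces have (CB), since then the dual ball is weak$^*$ compact and metrizable, and subsequences are convex block sequences.

\begin{theorem}\label{thm:refined}
Let $E$ be a Banach lattice and $0\le R\le T:E\to E$ with $T$ strictly co-singular.
\begin{enumerate}
\item[(a)] If $E^*$ is order continuous, then $R^2$ is strictly co-singular.
\item[(b)] If $E$ has \emph{(CB)}, then $R^2$ is strictly co-singular.
\item[(c)] If both conditions hold, then $R$ is strictly co-singular.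
\end{enumerate}
The exponent $2$ is optimal in \emph{(a)} and in \emph{(b)}.
\end{theorem}

So $3=1+1+1$: one factor $R$ is needed in any case, and each of the two conditions, when it fails, costs one more. The examples are in Section~\ref{sec:examples}. Section~\ref{sec:model} proves the case $E=\ell_p$ by hand and isolates what has to be added in general; this is done in Sections~\ref{sec:precompact}--\ref{sec:reflexive}, and the factors are counted in Section~\ref{sec:upper}. Scalars are real until Section~\ref{sec:complex}, which shows that the answer for complex Banach lattices is again $3$.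

\section{Preliminaries}\label{sec:prelim}

Operators are bounded and linear, $B_X$ is the closed unit ball of $X$, and finite direct sums carry the maximum norm. An operator $A$ is \emph{bounded below} on a subspace $V$ if $\|Av\|\ge c\|v\|$ for all $v\in V$ and some $c>0$; it is \emph{strictly singular} if it is not bounded below on any infinite-dimensional closed subspace. It is \emph{weakly precompact} if it maps every bounded sequence to a sequence with a weakly Cauchy subsequence.

\subsection{Banach space facts}

\begin{enumerate}
\item[(B1)] $A:X\to Y$ is onto if and only if $A^*$ is bounded below. If the closure of $A(rB_X)$ contains $B_Y$ for some $r$, then $A$ is onto. If $A$ is onto and weakly compact, then $Y$ is reflexive, since $B_Y\subseteq A(rB_X)$ for some $r$.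
\item[(B2)] (Krein--\v Smulian) A subspace $V\subseteq Y^*$ is weak$^*$ closed if $B_V$ is.
\item[(B3)] (Rosenthal) A bounded sequence $(y_n)$ without weakly Cauchy subsequence has a subsequence with $\|\sum a_ny_n\|\ge\delta\sum|a_n|$ for some $\delta>0$ and all finitely supported $a$. Conversely, a bounded sequence with such a lower estimate is equivalent to the basis of $\ell_1$ and has no weakly Cauchy subsequence.
\item[(B4)] (Schur) Weakly null sequences in $\ell_1$ are norm null. Applied to differences, this shows that weakly Cauchy sequences in $\ell_1$ converge in norm. Reflexive subspaces of $\ell_1$ are therefore finite-dimensional. A norm convergent sequence $(z_n)$ in $\ell_1$ has uniformly small tails: $\sup_n\sum_{i\ge N}|z_n(i)|\to0$ as $N\to\infty$.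
\item[(B5)] A set is relatively weakly compact if and only if each sequence in it has a weakly convergent subsequence (Eberlein--\v Smulian). An operator is weakly compact if and only if its adjoint is (Gantmacher). Convex sets have the same weak and norm closure (Mazur).
\item[(B6)] (Dunford--Pettis) Let $\mu$ be a finite measure. A bounded set $\mathcal K\subseteq L_1(\mu)$ is relatively weakly compact if and only if it is \emph{equi-integrable}: for each $\varepsilon>0$ there is $\delta>0$ with $\int_B|g|\,d\mu\le\varepsilon$ whenever $g\in\mathcal K$ and $\mu(B)<\delta$. In that case $\sup_{g\in\mathcal K}\int(|g|-\lambda)^+d\mu\to0$ as $\lambda\to\infty$, because $\mu(|g|>\lambda)\le\|g\|_1/\lambda$.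
\item[(B7)] (Kato) Finite sums of strictly singular operators are strictly singular.
\item[(B8)] Every operator from $\ell_\infty$ to a separable space is weakly compact (Grothendieck). The space $L_\infty[0,1]$ is injective: an operator from a subspace of $Y$ to $L_\infty[0,1]$ extends to $Y$. The Rademacher functions span in $L_1[0,1]$ a subspace isomorphic to $\ell_2$.
\end{enumerate}

The order structure is easier to use on the dual side, so we translate the definition into a statement about $T^*$.

\begin{lemma}\label{lem:duality}
For an operator $T:X\to Y$ the following are equivalent: \emph{(i)} $T$ is strictly co-singular; \emph{(ii)} if $\pi:Y\to Z$ is an operator into a Banach space and $\pi T$ is onto, then $\dim Z<\infty$; \emph{(iii)} $T^*$ is not bounded below on any infinite-dimensional weak$^*$ closed subspace of $Y^*$. Moreover: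
\begin{enumerate}
\item[(a)] If $T$ is strictly co-singular, so are $BTC$ for all operators $B,C$, and $T+G$ for every $G$ of finite rank.
\item[(b)] If $T$ is strictly co-singular, then $T^*$ is not bounded below on any infinite-dimensional reflexive closed subspace of $Y^*$.
\item[(c)] If $T$ is weakly compact and $T^*$ is not bounded below on any infinite-dimensional reflexive closed subspace of $Y^*$, then $T$ is strictly co-singular.
\end{enumerate}
\end{lemma}

\begin{proof}
(ii)$\Rightarrow$(i): take $\pi=Q_N$. (i)$\Rightarrow$(ii): let $\pi T$ be onto and $N=\ker\pi$. For $y\in Y$ pick $x$ with $\pi Tx=\pi y$; then $y-Tx\in N$. So $T(X)+N=Y$, and $\dim Z=\dim Y/N<\infty$. (i)$\Leftrightarrow$(iii): $Q_N^*$ is an isometry of $(Y/N)^*$ onto the annihilator $N^\perp$, so by (B1) $Q_NT$ is onto if and only if $T^*$ is bounded below on $N^\perp$. The weak$^*$ closed subspaces of $Y^*$ are exactly the annihilators $N^\perp$, and $N^\perp$ is infinite-dimensional exactly when $Y/N$ is.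

(a) If $\pi BTC$ is onto $Z$, so is $(\pi B)T$, and $\dim Z<\infty$. If $(T+G)(X)+N=Y$, then $T(X)+N'=Y$ with $N'=N+G(X)$, which is closed, and of infinite codimension if $N$ is. (b) If $V\subseteq Y^*$ is reflexive, $B_V$ is weakly compact, hence weak$^*$ compact, and $V$ is weak$^*$ closed by (B2). (c) If $Q_NT$ is onto, then $Y/N$ is reflexive by (B1), so $N^\perp\cong(Y/N)^*$ is reflexive and $T^*$ is bounded below on it; hence $\dim Y/N<\infty$.
\end{proof}

Part (c) is the plan of the proof of Theorem~\ref{thm:main}(1), and part (b) is the main way in which the hypothesis on $T$ enters. The next lemma moves lower bounds through a factorization.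

\begin{lemma}\label{lem:transfer}
Let $P:V\to X$, $A:X\to Y$, $B:Y\to Z$ be operators. If $BAP$ is bounded below, then $P(V)$ is a closed subspace isomorphic to $V$ and $A$ is bounded below on it. Consequently, if $V$ is reflexive and $A$ is not bounded below on any infinite-dimensional reflexive closed subspace of $X$, then $BAP$ is strictly singular.
\end{lemma}

\begin{proof}
From $c\|v\|\le\|B\|\,\|APv\|\le\|B\|\,\|A\|\,\|Pv\|$ we see that $P$ is an isomorphism onto a closed subspace and that $\|B\|\,\|P\|\,\|APv\|\ge c\|Pv\|$. For the last statement apply this to the infinite-dimensional closed subspaces of $V$, which are reflexive.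
\end{proof}

\subsection{Banach lattice facts}

A Banach lattice is a Banach space $E$ and a vector lattice with $\|x\|\le\|y\|$ whenever $|x|\le|y|$. An \emph{ideal} is a subspace that contains $x$ whenever it contains some $y$ with $|x|\le|y|$. Elements $x,y$ are \emph{disjoint} if $|x|\wedge|y|=0$, and $u\ge0$ is a \emph{weak unit} if only $0$ is disjoint from $u$. A \emph{lattice homomorphism} is a linear map with $J|x|=|Jx|$; it is positive and preserves $\vee$ and $\wedge$.

\begin{enumerate}
\item[(L1)] A positive linear map $A$ between Banach lattices is bounded, satisfies $|Ax|\le A|x|$, and has $\|A\|=\sup\{\|Ax\|:x\in B_E,\ x\ge0\}$. If $0\le R\le T$, then $0\le R^*\le T^*$ and $0\le R^k\le T^k$.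
\item[(L2)] $E^*$ is a Banach lattice and is \emph{Dedekind complete}: order bounded sets have suprema and infima. If $(f_n)$ is a monotone, norm bounded sequence in $E^*_+$, then $f(x)=\lim f_n(x)$ exists for $x\ge0$, hence for all $x$, and $f$ is the supremum or infimum of $(f_n)$. In particular $f_n\downarrow0$ implies $f_n(x)\to0$ for $x\ge0$.
\item[(L3)] For $u\ge0$ the ideal $I_u=\{x:|x|\le\lambda u\text{ for some }\lambda\}$, normed by the least such $\lambda$, is lattice isometric to $C(\Omega)$ for a compact space $\Omega$, with $u\mapsto\mathbf 1$ (Kakutani). If $I_u$ is Dedekind complete, $\Omega$ is \emph{Stonean}: closures of open sets are open. Then the clopen sets form a base, and clopen step functions are dense in $C(\Omega)$ by the Stone--Weierstrass theorem. The element $u$ is a weak unit of the closure of $I_u$, since an element disjoint from $u$ is disjoint from this closure.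
\item[(L4)] Finitely many elements lie in some $I_u$, so lattice identities and inequalities may be checked pointwise. We use $x-x\wedge y=(x-y)^+$, $|x^+\wedge z-y^+\wedge z|\le|x-y|$, $|\bigvee x_i-\bigvee y_i|\le\sum|x_i-y_i|$, and $|\sum a_kx_k|=\sum|a_k||x_k|$ for pairwise disjoint $x_k$. For $t\ge0$ the \emph{truncation} $\tau_t(v)=(v\wedge t)\vee(-t)$ satisfies $|\tau_t(v)|\le t$ and $|v-\tau_t(v)|=(|v|-t)^+$.
\item[(L5)] In a Dedekind complete lattice each $h$ determines a \emph{band projection} $\pi$: its kernel is the set of elements disjoint from $h$, its range is the set of elements disjoint from the kernel, $\pi h=h$, $0\le\pi\le I$, and $\pi$ is a lattice homomorphism. If $h_1,\dots,h_m$ are pairwise disjoint, so are the ranges of the $\pi_k$, and $|\sum\pm\pi_kf|=\sum\pi_k|f|=\bigvee\pi_k|f|\le|f|$.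
\item[(L6)] A Banach lattice is order continuous if and only if every sequence $0\le h_n\uparrow$ with an upper bound $h$ is norm Cauchy \cite[Theorem 2.4.2]{MN}. Closed ideals of order continuous lattices are order continuous.
\item[(L7)] $E$ is an \emph{AM-space} if $\|x\vee y\|=\max(\|x\|,\|y\|)$, and an \emph{AL-space} if $\|x+y\|=\|x\|+\|y\|$, for all $x,y\ge0$. The dual of an AM-space is an AL-space. AL-spaces are order continuous: in (L6), $\sum_{n<N}\|h_{n+1}-h_n\|=\|h_N-h_1\|\le\|h\|$. An AL-space with a weak unit $u$ is lattice isometric to $L_1(\lambda)$ for a finite measure $\lambda$, with $u\mapsto\mathbf 1$ (Kakutani's theorem and a change of density).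
\end{enumerate}

\section{Two obstructions and their composition}\label{sec:examples}

We construct a chain
\[
\ell_1\xrightarrow{\ R_1\ }c\xrightarrow{\ R_2\ }X\xrightarrow{\ q\ }c_0
\]
whose composition is onto $c_0$, while each $R_i$ is dominated by a strictly co-singular operator. For $b\in c$ put $b_\infty=\lim b$.

\subsection*{The first link}
Let $(q_n)$ be a dense sequence in $\{b\in c:0\le b\le\mathbf 1\}$ and define $R_1,T_1:\ell_1\to c$ by
\[
R_1a=\sum a_nq_n,\qquad T_1a=\Big(\sum a_n\Big)\mathbf 1 .
\]
Then $0\le R_1\le T_1$ because $0\le q_n\le\mathbf 1$, and $T_1$ has rank one. If $b\in B_c$, then $b^+$ and $b^-$ are approximated by some $q_n$ and $q_m$, so $b$ is approximated by $q_n-q_m\in R_1(2B_{\ell_1})$. By (B1), $R_1$ is onto $c$.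

\subsection*{The second link}
Here the dominating operator is strictly co-singular because it passes through $\ell_\infty$.

\begin{lemma}\label{lem:grothendieck}
Let $X_0$ be separable with $X_0^*$ isomorphic to $\ell_1$, and let $Y_0$ be isomorphic to $\ell_\infty$. Then every operator $A:X_0\to Y_0$ is strictly co-singular. This applies to $X_0=c$, $Y_0=\ell_\infty$.
\end{lemma}

\begin{proof}
Let $\pi:Y_0\to Z$ be an operator with $\pi A$ onto. Then $Z$ is separable, so $\pi$ is weakly compact by (B8); it is also onto, so $Z$ is reflexive. By (B1), $(\pi A)^*$ embeds the reflexive space $Z^*$ into $X_0^*\cong\ell_1$, and $\dim Z<\infty$ by (B4). Finally, $c=c_0\oplus\mathbb R\mathbf 1$ gives $c^*\cong\ell_1$.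
\end{proof}

We need a lattice that contains $\ell_\infty$ and has $c_0$ as a quotient, with the two parts linked by the order. Let
\[
X=\{(f,g)\in\ell_\infty\oplus\ell_\infty:\ f-g\in c_0\}.
\]
It is a closed sublattice, since $\big||f|-|g|\big|\le|f-g|$. The operator $q:X\to c_0$, $q(f,g)=f-g$, is onto, and its kernel is the range of the diagonal embedding $\Delta:\ell_\infty\to X$, $\Delta f=(f,f)$. Define $R_2,T_2:c\to X$ by
\[
R_2b=(b,\ b_\infty\mathbf 1),\qquad T_2b=(b+b_\infty\mathbf 1,\ b+b_\infty\mathbf 1).
\]
The operator $qR_2:b\mapsto b-b_\infty\mathbf 1$ is onto $c_0$. Adding to $R_2$ its mirror image $(T_2-R_2)b=(b_\infty\mathbf 1,b)$, which is positive, pushes the range onto the diagonal. So $0\le R_2\le T_2$ and $T_2=\Delta\kappa$ with $\kappa:c\to\ell_\infty$, $\kappa b=b+b_\infty\mathbf 1$. By Lemmas~\ref{lem:grothendieck} and~\ref{lem:duality}(a), $T_2$ is strictly co-singular.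

With $c_0$ in place of $c$ the second link would be simpler, $(b,0)\le(b,b)$ for $b\ge0$. But order intervals of $c_0$ are norm compact, so an operator into $c_0$ dominated by a positive rank one operator is compact, and the first link would break.

\begin{example}\label{ex:first}
Let $E=\ell_1\oplus c$, $R(a,b)=(0,R_1a)$, $T(a,b)=(0,T_1a)$. Then $0\le R\le T$, $T$ has rank one, and $R(E)+N=E$ for $N=\ell_1\oplus\{0\}$, so $R$ is not strictly co-singular. As $E$ is separable, it has (CB), and the exponent $2$ in Theorem~\ref{thm:refined}(b) is optimal. Here $E^*$ contains the ideal $\ell_\infty$, in which the indicators of $\{n,n+1,\dots\}$ decrease to $0$ and have norm one.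
\end{example}

\begin{example}\label{ex:second}
Let $E=c\oplus X$, $R(b,x)=(0,R_2b)$, $T(b,x)=(0,T_2b)$. Then $0\le R\le T$, and $T$ is strictly co-singular by Lemma~\ref{lem:duality}(a). Composing $R$ with $(b,x)\mapsto qx$ gives $(b,x)\mapsto b-b_\infty\mathbf 1$, which is onto $c_0$, so $R$ is not strictly co-singular. All norms in $E$ are supremum norms, so $E$ is an AM-space and $E^*$ is order continuous by (L7). The exponent $2$ in Theorem~\ref{thm:refined}(a) is optimal.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $E=\ell_1\oplus c\oplus X$ and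
\[
R(a,b,x)=(0,R_1a,R_2b),\qquad T(a,b,x)=(0,T_1a,T_2b),
\]
so that $0\le R\le T$. We have $T=G+D$, where $G(a,b,x)=(0,T_1a,0)$ has rank one and $D(a,b,x)=(0,0,T_2b)$ factors through $T_2$. By Lemma~\ref{lem:duality}(a), $T$ is strictly co-singular. On the other hand $R^2(a,b,x)=(0,0,R_2R_1a)$, and with $\pi(a,b,x)=qx$ we get $\pi R^2(a,b,x)=qR_2R_1a$. Since $R_1$ is onto $c$ and $qR_2$ is onto $c_0$, the operator $\pi R^2$ is onto $c_0$, and so is $\pi R$. By Lemma~\ref{lem:duality}(ii), neither $R^2$ nor $R$ is strictly co-singular.
\end{proof}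

\section{The model case $E=\ell_p$}\label{sec:model}

From now on $0\le R\le T:E\to E$, the operator $T$ is strictly co-singular, and
\[
S=R^*,\qquad U=T^*,\qquad 0\le S\le U\quad\text{on }E^*.
\]
The inequality $|Sf|\le U|f|$ compares $Sf$ with $U|f|$, not with $Uf$. A lower bound for $S$ therefore gives a lower bound for $U$ on positive vectors only, and positive vectors do not form a subspace. The way out is visible for $E=\ell_p$, $1<p<\infty$, where we show that $R$ is strictly co-singular.

Let $E^*=\ell_q$, $1/p+1/q=1$, and let $P_n$ be the projection onto the first $n$ coordinates. Suppose that $R$ is not strictly co-singular. By Lemma~\ref{lem:duality}(iii), $\|Sv\|\ge c\|v\|$ on an infinite-dimensional closed subspace $V$.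

\emph{Disjoint vectors.} Choose $0=n_0<n_1<\cdots$ and unit vectors $v_k\in V$ with $P_{n_{k-1}}v_k=0$ (possible since $P_{n_{k-1}}$ has finite rank) and $\|v_k-P_{n_k}v_k\|\le c/(2\|S\|)$. The vectors $h_k=P_{n_k}v_k$ have disjoint supports, $\|h_k\|\le1$ and $\|Sh_k\|\ge c/2$.

\emph{Moduli.} Put $e_k=|h_k|$. Then $Ue_k\ge Se_k\ge|Sh_k|$, so $\|Ue_k\|\ge c/2$.

\emph{Disjoint images.} The sequence $(e_k)$ is bounded and coordinatewise null, hence weakly null in $\ell_q$. So $(Ue_k)$ is weakly null and in particular coordinatewise null. Choose $k_1<k_2<\cdots$ and $0=m_0<m_1<\cdots$ with $\|P_{m_{i-1}}Ue_{k_i}\|\le c2^{-i-4}$ and $\|(I-P_{m_i})Ue_{k_i}\|\le c2^{-i-4}$. The vectors $d_i=(P_{m_i}-P_{m_{i-1}})Ue_{k_i}$ have disjoint supports, $\sum_i\|Ue_{k_i}-d_i\|\le c/8$ and $\|d_i\|\ge3c/8$. Hence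
\[
\Big\|U\sum a_ie_{k_i}\Big\|\ge\frac{3c}8\Big(\sum|a_i|^q\Big)^{1/q}-\frac c8\max|a_i|\ge\frac c4\Big\|\sum a_ie_{k_i}\Big\| .
\]
So $U$ is bounded below on an infinite-dimensional reflexive subspace, contradicting Lemma~\ref{lem:duality}(b).

Disjointness does the work twice: in the domain it allows us to replace $h_k$ by $|h_k|$ without changing norms of linear combinations, and in the range it makes the signs of the coefficients irrelevant. For a general lattice three things are missing.

First, $V$ need not be reflexive, and then neither the weak nullity of $(e_k)$ nor Lemma~\ref{lem:duality}(b) is available. We prove that a power of $R$ is weakly compact and use Lemma~\ref{lem:duality}(c) (Sections~\ref{sec:precompact} and~\ref{sec:wc}).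

Second, $E^*$ has no coordinates, and cutting off tails requires order continuity. We measure the values of $S$ and $U$ in an order continuous lattice, represented as a space of integrable functions, where ``null in $L_1$'' replaces ``coordinatewise null'' (Section~\ref{sec:oc}).

Third, $V$ need not contain almost disjoint vectors. For the Rademacher functions $|r_n|=\mathbf 1$, and moduli lose all information. In this case we approximate $S$ by finite sums of pieces of $U$ (Section~\ref{sec:reflexive}).

\section{Weak precompactness}\label{sec:precompact}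

This section does not use the order. A strictly co-singular operator cannot be composed onto $\ell_2$ or onto $c_0$; the first fact controls $\ell_1$-sequences in the range of $T$, the second those in the range of $(T^*)^2$.

\begin{lemma}\label{lem:Tprecompact}
A strictly co-singular operator $T:X\to Y$ is weakly precompact.
\end{lemma}

\begin{proof}
Otherwise (B3) gives $(x_n)$ with $\|x_n\|\le M$ and $\|\sum a_nTx_n\|\ge\delta\sum|a_n|$. The vectors $Tx_n$ can be sent to any bounded sequence; the difficulty is to extend such a map to $Y$, and for this we take values in $L_\infty=L_\infty[0,1]$. Let $(f_n)$ be dense in $L_1=L_1[0,1]$ and $h_n=\operatorname{sign}f_n$. Since $\int fh_n\ge\|f\|_1-2\|f-f_n\|_1$, we have $\|f\|_1=\sup_n|\int fh_n|$ for $f\in L_1$. The map $Tx_n\mapsto h_n$ extends to an operator of norm at most $1/\delta$ on the closed span of $(Tx_n)$, and by (B8) to an operator $w:Y\to L_\infty$. For $f\in L_1\subseteq L_\infty^*$ we have $(T^*w^*f)(x_n)=\int fh_n$, so $\|T^*w^*f\|\ge\|f\|_1/M$. Let $V_0\subseteq L_1$ be isomorphic to $\ell_2$. By Lemma~\ref{lem:transfer},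 $T^*$ is bounded below on the closed subspace $w^*(V_0)\cong\ell_2$, which contradicts Lemma~\ref{lem:duality}(b).
\end{proof}

An operator $Y\to c_0$ is a weak$^*$ null sequence in $Y^*$, so we need weak$^*$ convergent sequences. The relation $\prec$ is reflexive and transitive. If $g\prec f$, then after passing to a subsequence of $g$ the finite sets of indices used in $g_1,g_2,\dots$ are successive; we say that $g$ has \emph{successive supports}. Property (CB) can fail: for a convex block sequence $g$ of the coordinate functionals on $\ell_\infty$ with successive supports, an $x\in B_{\ell_\infty}$ equal to $(-1)^n$ on the support of $g_n$ has $g_n(x)=(-1)^n$. One application of the adjoint of a weakly precompact operator repairs this.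

\begin{lemma}\label{lem:blocks}
Let $T:X\to Y$ be weakly precompact and let $\varphi=(\varphi_n)$ be bounded in $Y^*$. Then there is $\psi\prec\varphi$ such that $(T^*\psi_n)$ is weak$^*$ convergent in $X^*$.
\end{lemma}

\begin{proof}
Put $f_n=T^*\varphi_n$ and $C=\sup\|\varphi_n\|$. Every $g\prec f$ has the form $g_n=T^*\psi_n$ with $\psi\prec\varphi$, and $|g_n(x)|\le C\|Tx\|$. For $g\prec f$ let
\[
\operatorname{osc}_x(g)=\limsup_n g_n(x)-\liminf_n g_n(x),\qquad \delta(g)=\sup_{x\in B_X}\operatorname{osc}_x(g),\qquad \varepsilon(g)=\inf_{h\prec g}\delta(h).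
\]
If $h\prec g$, the cluster points of $(h_n(x))$ lie between $\liminf g_n(x)$ and $\limsup g_n(x)$, so $\delta(h)\le\delta(g)$. Omitting finitely many terms does not change $\delta$. We first reduce the oscillation as far as blocking allows, and then show that what remains is zero.

\emph{Stabilization.} Let $g^{(1)}=f$ and choose $g^{(k+1)}\prec g^{(k)}$ with $\delta(g^{(k+1)})\le\varepsilon(g^{(k)})+1/k$. As $g^{(n)}\prec g^{(k)}$ for $k\le n$, there is $r_n$ such that $g_n=g^{(n)}_{r_n}$ is, for every $k\le n$, a convex combination of terms $g^{(k)}_i$ with $i\ge n$. Then $g\prec f$, and for every $h\prec g$ and every $k$ a tail of $h$ is a convex block sequence of $g^{(k)}$ and of $g^{(k+1)}$. Thus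
\[
\varepsilon(g^{(k)})\le\delta(h)\le\delta(g^{(k+1)})\le\varepsilon(g^{(k)})+1/k .
\]
Hence $\varepsilon=\lim_k\varepsilon(g^{(k)})$ exists and $\delta(h)=\varepsilon$ for all $h\prec g$. If $\varepsilon=0$, then $g$ is bounded and pointwise convergent, that is, weak$^*$ convergent, and we are done. Suppose $\varepsilon>0$ and put $\eta=\varepsilon/4$.

\emph{A binary tree.} We construct $x_1,x_2,\dots\in B_X$ and sequences $g^s\prec g$ for $s\in\{0,1\}^k$, $k\ge0$, such that, with $m_j=\liminf_ng_n(x_j)$, for all $j\le k$ the limit $\lim_ng^s_n(x_j)$ exists and lies in $[m_j,m_j+\eta]$ if $s_j=0$ and in $[m_j+\varepsilon-\eta,m_j+\varepsilon]$ if $s_j=1$. The difficulty is to find one point at which all $2^k$ sequences oscillate. Averaging provides it: the average is again a convex block sequence of $g$, and it can oscillate by almost $\varepsilon$ only if all its summands do so simultaneously.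

Start with $g^\emptyset=g$. Given stage $k$, let $h_n=2^{-k}\sum_{s\in\{0,1\}^k}g^s_n$. Then $h\prec g$, so $\delta(h)=\varepsilon$, and there is $x=x_{k+1}\in B_X$ with $\operatorname{osc}_x(h)>\varepsilon-2^{-k}\eta$. Choose infinite sets $M_1,M_0\subseteq\mathbb N$ along which $h_n(x)$ tends to its upper and lower limit, respectively, and along which all limits $\alpha^i_s=\lim_{n\in M_i}g^s_n(x)$ exist. With $m=m_{k+1}$, all $\alpha^i_s$ lie in $[m,m+\varepsilon]$, because $g^s\prec g$ and $\operatorname{osc}_x(g)\le\varepsilon$. The numbers $\varepsilon-(\alpha^1_s-\alpha^0_s)$ are therefore nonnegative, and their sum is $2^k(\varepsilon-\operatorname{osc}_x(h))<\eta$. So $\alpha^1_s-\alpha^0_s>\varepsilon-\eta$ for each $s$, which gives $\alpha^1_s\ge m+\varepsilon-\eta$ and $\alpha^0_s\le m+\eta$. Let $g^{(s,i)}=(g^s_n)_{n\in M_i}$; as a subsequence of $g^s$ it keeps the limits at $x_1,\dots,x_k$.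

\emph{An $\ell_1$-sequence.} Given $a\in\mathbb R^k$, let $s_j=1$ if $a_j\ge0$ and $s_j=0$ otherwise, and let $s'_j=1-s_j$. Then $a_j\lim_n(g^s_n-g^{s'}_n)(x_j)\ge(\varepsilon-2\eta)|a_j|$ for each $j$, so
\[
2C\Big\|\sum_{j\le k}a_jTx_j\Big\|\ge\lim_n\,(g^s_n-g^{s'}_n)\Big(\sum_{j\le k}a_jx_j\Big)\ge\frac\varepsilon2\sum_{j\le k}|a_j| .
\]
By (B3), $(Tx_j)$ has no weakly Cauchy subsequence, a contradiction.
\end{proof}

\begin{proposition}\label{prop:Uprecompact}
The operator $U^2$ is weakly precompact. If $E$ has \emph{(CB)}, then $U$ is weakly precompact.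
\end{proposition}

\begin{proof}
Let $k=2$ in general and $k=1$ under (CB). If $U^k$ is not weakly precompact, (B3) gives a bounded sequence $\varphi$ with $\|\sum a_nU^k\varphi_n\|\ge\delta\sum|a_n|$. By Lemmas~\ref{lem:Tprecompact} and~\ref{lem:blocks} if $k=2$, and by (CB) if $k=1$, there is $\psi\prec\varphi$ with successive supports such that $(U^{k-1}\psi_j)$ is weak$^*$ convergent. Then $\beta_j=U^{k-1}(\psi_{2j}-\psi_{2j+1})$ is bounded and weak$^*$ null, so $\Psi x=(\beta_j(x))_j$ defines an operator $\Psi:E\to c_0$. The adjoint $(\Psi T)^*:\ell_1\to E^*$ sends the $j$-th basis vector to $U\beta_j=U^k(\psi_{2j}-\psi_{2j+1})$. Written in terms of the $U^k\varphi_n$, these vectors have disjoint supports and coefficients of absolute sum $2$, so $\|\sum c_jU\beta_j\|\ge2\delta\sum|c_j|$. By (B1), $\Psi T$ is onto $c_0$, contradicting Lemma~\ref{lem:duality}(ii).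
\end{proof}

\begin{remark}
Without (CB) the square is needed. On $E=c\oplus\ell_\infty$ the positive operator $T(b,f)=(0,b)$ is strictly co-singular by Lemma~\ref{lem:grothendieck}. Its adjoint maps onto $c^*\oplus\{0\}\cong\ell_1$ by the Hahn--Banach theorem, so it is not weakly precompact.
\end{remark}

\section{Factoring through an order continuous lattice}\label{sec:oc}

The lattice $E^*$ need not be order continuous, but it is so when seen through $U$.

\begin{lemma}\label{lem:Uoc}
If $f_n\downarrow0$ in $E^*$, then $\|Uf_n\|\to0$.
\end{lemma}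

\begin{proof}
The norms $\|Uf_n\|$ decrease. Suppose $\|Uf_n\|\ge\varepsilon>0$ for all $n$, and choose by (L1) elements $b_n\ge0$ of $B_E$ with $f_n(Tb_n)\ge\varepsilon/2$. The map $\Phi x=((f_i-f_{i+1})(x))_i$ is an operator $E\to\ell_1$, since $\sum_i|(f_i-f_{i+1})(x)|\le f_1(|x|)$. By Lemma~\ref{lem:Tprecompact}, $(Tb_n)_{n\in M}$ is weakly Cauchy for some infinite $M$, and by (B4) $(\Phi Tb_n)_{n\in M}$ converges in norm and has uniformly small tails. By (L2), $f_i(Tb_n)\to0$ as $i\to\infty$, so the tail from $N$ on is $\sum_{i\ge N}(f_i-f_{i+1})(Tb_n)=f_N(Tb_n)$. Taking $N=n\in M$ large contradicts $f_n(Tb_n)\ge\varepsilon/2$.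
\end{proof}

\begin{definition}\label{def:admissible}
An \emph{admissible pair} consists of an order continuous Banach lattice $F$ and a lattice homomorphism $J:E^*\to F$ such that $f_n\downarrow0$ in $E^*$ implies $\|Jf_n\|\to0$.
\end{definition}

The map $J$ is bounded by (L1). If $E^*$ is order continuous, $(E^*,I)$ is admissible. In general we renorm $E^*$ by $f\mapsto\|U|f|\,\|$; domination says exactly that $S$ is continuous for this seminorm.

\begin{proposition}\label{prop:factor}
There are an admissible pair $(F,J)$ with $\|Jf\|=\|U|f|\,\|$ and an operator $\widetilde S:F\to E^*$ with $S=\widetilde SJ$.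
\end{proposition}

\begin{proof}
The function $p(f)=\|U|f|\,\|$ is a seminorm with $p(f)\le p(g)$ for $|f|\le|g|$. Its kernel is an ideal, so $E^*/\ker p$ is a normed lattice; let $F$ be its completion and $J$ the canonical map, a lattice homomorphism with dense range. By Lemma~\ref{lem:Uoc}, $f_n\downarrow0$ implies $\|Jf_n\|\to0$. From $|Sf|\le S|f|\le U|f|$ we get $\|Sf\|\le\|Jf\|$, so $Jf\mapsto Sf$ is well defined and extends to a contraction $\widetilde S$ on $F$.

It remains to verify (L6) in $F$. Let $0\le h_n\uparrow$ with $h_n\le h$, and let $\eta>0$. We replace $(h_n)$, up to an error $2\eta$, by the image of an increasing order bounded sequence in $E^*$. Choose $f\in E^*$ with $\|h-Jf\|<\eta$; replacing $f$ by $f^+$ does not increase the distance, so let $f\ge0$. By (L4), $0\le h_n-h_n\wedge Jf=(h_n-Jf)^+\le(h-Jf)^+$, so $\|h_n-h_n\wedge Jf\|\le\eta$. Choose $f_n\in E^*$ with $\|Jf_n-h_n\wedge Jf\|\le\eta2^{-n}$. The map $z\mapsto z^+\wedge Jf$ is a contraction that fixes $h_n\wedge Jf$ and sends $Jf_n$ to $J(f_n^+\wedge f)$, so we may assume $0\le f_n\le f$. Let $g_n=f_1\vee\dots\vee f_n$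 and $g=\sup g_n$ in $E^*$. Since $h_n\wedge Jf=\bigvee_{i\le n}(h_i\wedge Jf)$, (L4) gives $\|Jg_n-h_n\wedge Jf\|\le\sum_i\eta2^{-i}\le\eta$. Thus $\|h_n-Jg_n\|\le2\eta$, and $Jg_n\to Jg$ because $g-g_n\downarrow0$. Hence $\limsup_{m,n}\|h_n-h_m\|\le4\eta$.
\end{proof}

In Example~\ref{ex:first}, $U(\varphi,\nu)=(\nu(\mathbf 1)\mathbf 1,0)$ for $(\varphi,\nu)\in\ell_\infty\oplus c^*$, so $p(\varphi,\nu)=\|\nu\|$. The construction gives $F=c^*$ and $J(\varphi,\nu)=\nu$: it removes the summand $\ell_\infty$.

\subsection*{Representation by functions}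
Let $F$ be order continuous and let $F_0\ne\{0\}$ be the closed ideal generated by one positive element. By (L3) and (L6), $F_0$ is order continuous and has a weak unit. By \cite[Theorem 1.b.14]{LT} there is a probability measure $\mu$ such that $F_0$ may be viewed as an ideal of $L_1(\mu)$, with its own norm $\|\cdot\|$, with continuous inclusions $L_\infty(\mu)\subseteq F_0\subseteq L_1(\mu)$, and such that $F_0^*$ is the space of measurable functions $\xi$ with $\sup\{\int|g\xi|\,d\mu:\|g\|\le1\}<\infty$, acting by $g\mapsto\int g\xi\,d\mu$. We then say that $F_0$ is \emph{represented over $\mu$}, and we use the following consequences.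
\begin{enumerate}
\item[(R1)] If $g\in F_0$ and $A$ is measurable, then $1_Ag\in F_0$. The order and the lattice operations are those of functions, almost everywhere.
\item[(R2)] $\mathbf 1\in F_0^*$. Every $\xi\in F_0^*$ is integrable, since $\mathbf 1\in F_0$, and $\xi^\pm\in F_0^*$.
\item[(R3)] If $A_n$ decreases to a null set and $g\in F_0$, then $1_{A_n}|g|\downarrow0$ in $F_0$, so $\|1_{A_n}g\|\to0$.
\end{enumerate}
By the Hahn--Banach theorem, a sequence in $F_0$ is weakly Cauchy or weakly convergent in $F_0$ if it is weakly Cauchy in $F$, or weakly convergent in $F$, respectively. The next lemma replaces the gliding hump of Section~\ref{sec:model}.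

\begin{lemma}\label{lem:hump}
Let $F_0$ be represented over $\mu$, let $(s_n)\subseteq F_0$ with $\|s_n\|_1\to0$, and let $\varepsilon_j>0$. There are a subsequence $(s_{n_j})$ and disjoint measurable sets $A_j$ with $\|s_{n_j}-1_{A_j}s_{n_j}\|<\varepsilon_j$.
\end{lemma}

\begin{proof}
Passing to a subsequence, let $\|s_n\|_1\le4^{-n}$, and put $B_n=\{|s_n|>2^{-n}\}$ and $B'_M=\bigcup_{m\ge M}B_m$. Then $\mu(B_n)\le2^{-n}$, so $B'_M$ decreases to a null set, and $\|s_n-1_{B_n}s_n\|\le2^{-n}\|\mathbf 1\|$. By (R3) we can choose $n_1<n_2<\cdots$ with $2^{-n_j}\|\mathbf 1\|<\varepsilon_j/2$ and $\|1_{B'_{n_{j+1}}}s_{n_j}\|<\varepsilon_j/2$. The sets $A_j=B_{n_j}\setminus\bigcup_{i>j}B_{n_i}$ are disjoint, and the complement of $A_j$ is contained in the union of the complement of $B_{n_j}$ and $B'_{n_{j+1}}$.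
\end{proof}

\section{Weak compactness}\label{sec:wc}

In $L_1(\mu)$ weak compactness is equi-integrability, and this passes from larger to smaller positive functions. This is how weak precompactness of $U^k$ descends to $S^k$. Two points need care: the weak topology of $F_0$ is finer than that of $L_1(\mu)$, and the limit must be shown to lie in $F_0$.

\begin{proposition}\label{prop:wc}
Let $(F,J)$ be an admissible pair and $k\ge1$. If $U^k$ is weakly precompact, then $JS^k:E^*\to F$ is weakly compact.
\end{proposition}

\begin{proof}
By (B5) and the decomposition $\varphi=\varphi^+-\varphi^-$, it suffices to find, for a bounded sequence $(\varphi_n)$ in $E^*_+$, a weakly convergent subsequence of $(JS^k\varphi_n)$. Let $G_n=S^k\varphi_n$ and $H_n=U^k\varphi_n$, so $0\le G_n\le H_n$, and pass to a subsequence with $(H_n)$ weakly Cauchy. Put $g_n=JG_n$ and $h_n=JH_n$, so $0\le g_n\le h_n$. If all $h_n$ vanish there is nothing to prove. Otherwise represent over $\mu$ the closed ideal $F_0$ generated by $\sum2^{-n}h_n$. It contains all $g_n$ and $h_n$, and $(h_n)$ is weakly Cauchy in $F_0$.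

\emph{Step 1: for $0\le\xi\in F_0^*$ the sequence $(\xi g_n)$ is equi-integrable.} It is bounded in $L_1(\mu)$ by $\|\xi\|\sup\|g_n\|$. If it is not equi-integrable, there is $\varepsilon>0$ such that for every $\delta>0$ some $n$ and $B$ satisfy $\mu(B)<\delta$ and $\int_B\xi g_n\,d\mu>2\varepsilon$. We choose $n_1<n_2<\cdots$ and sets $B_i$ with
\[
\int_{B_i}\xi g_{n_i}\,d\mu>2\varepsilon,\qquad \int_{B_i}\xi g_n\,d\mu\le2^{-i}\varepsilon\quad(n\le n_{i-1}).
\]
Indeed, finitely many integrable functions are equi-integrable, so the second condition holds once $\mu(B_i)$ is small, and it forces $n_i>n_{i-1}$. The sets $A_i=B_i\setminus\bigcup_{l>i}B_l$ are disjoint, and $\int_{A_i}\xi g_{n_i}\,d\mu\ge2\varepsilon-\sum_{l>i}2^{-l}\varepsilon\ge\varepsilon$. The map $\Phi f=(\int_{A_i}\xi f\,d\mu)_i$ is an operator $F_0\to\ell_1$, since $\|\Phi f\|\le\int\xi|f|\,d\mu$. By (B4), $(\Phi h_{n_i})_i$ converges in norm and has uniformly small tails, so the $i$-th coordinate of $\Phi h_{n_i}$ tends to $0$. But this coordinate is $\int_{A_i}\xi h_{n_i}\,d\mu\ge\int_{A_i}\xi g_{n_i}\,d\mu\ge\varepsilon$.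

\emph{Step 2: the limit function.} Step 1 with $\xi=\mathbf 1$, (B6) and (B5) give a subsequence with $g_n\to g\ge0$ weakly in $L_1(\mu)$. Let $0\le\xi\in F_0^*$. For each $m$, $\int g_n\xi1_{\{\xi\le m\}}\,d\mu\to\int g\xi1_{\{\xi\le m\}}\,d\mu$, because $\xi1_{\{\xi\le m\}}$ is bounded. By monotone convergence $\int g\xi\,d\mu\le\sup_n\int g_n\xi\,d\mu<\infty$. As $\mu(\xi>m)\to0$ by (R2), Step 1 gives $\sup_n\int g_n\xi1_{\{\xi>m\}}\,d\mu\to0$, and also $\int g\xi1_{\{\xi>m\}}\,d\mu\to0$. Hence $\int g_n\xi\,d\mu\to\int g\xi\,d\mu$, and by (R2) this holds for all $\xi\in F_0^*$.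

\emph{Step 3: $g\in F_0$.} A norm bounded increasing sequence need not converge in $F_0$ (think of $c_0$), but it has a supremum in the dual lattice $E^*$, so we build the limit there. By (B5) there are convex combinations $C_m$ of $\{G_n:n\ge m\}$ with $\|JC_m-g\|_1\le2^{-m}$; then $JC_m\to g$ almost everywhere. Let $f_m=\bigwedge_{i\ge m}C_i\in E^*_+$. Since $0\le Jf_m\le JC_m$, we have $Jf_m\in F_0$. Since $\bigwedge_{i=m}^MC_i-f_m\downarrow0$ as $M\to\infty$, admissibility gives $\bigwedge_{i=m}^MJC_i\to Jf_m$ in $F_0$, hence in $L_1(\mu)$, so $Jf_m=\inf_{i\ge m}JC_i$ almost everywhere. The sequence $(f_m)$ is increasing and $\|f_m\|\le\sup\|G_n\|$. By (L2) it has a supremum $f$, and $f-f_m\downarrow0$ gives $Jf_m\to Jf$ in norm. So $Jf\in F_0$ and $Jf=\lim_m\inf_{i\ge m}JC_i=g$ almost everywhere.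

By Steps 2 and 3, $g_n\to g$ weakly in $F_0$, hence in $F$.
\end{proof}

\begin{remark}
Both hypotheses are needed. In Examples~\ref{ex:first} and~\ref{ex:second} some composition $\pi R$ is onto $c$ or $c_0$, so $R$ and $S$ are not weakly compact. In the first, $U$ has rank one but $(E^*,I)$ is not admissible. In the second, $(E^*,I)$ is admissible, so the proposition shows that $U$ is not weakly precompact.
\end{remark}

\section{Reflexive subspaces}\label{sec:reflexive}

\begin{proposition}\label{prop:reflexive}
Let $(F,J)$ be an admissible pair. Then $JS$ is not bounded below on any infinite-dimensional reflexive closed subspace of $E^*$.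
\end{proposition}

For $y\in E^*_+$ let $\mathcal I$ be the closure of $I_y$ in $E^*$ and let $F_0$ be the closed ideal of $F$ generated by $JUy$. For every $f\in E^*$,
\begin{equation}\label{eq:dom}
|JSf|\le JS|f|\le JU|f|,\qquad |JUf|\le JU|f| ,
\end{equation}
so $JS$ and $JU$ map $I_y$, and by continuity $\mathcal I$, into $F_0$.

\subsection{Approximation of $S$ by pieces of $U$}

For matrices, $0\le S\le U$ means $s_{ji}=\rho_{ji}u_{ji}$ with $0\le\rho_{ji}\le1$, that is, $S=\sum\rho_{ji}P_jUP_i$ with the coordinate projections $P_i$. In general the matrices become measures on a product space, $\rho$ becomes a Radon--Nikodym derivative, and the identity becomes an approximation.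

\begin{lemma}\label{lem:pieces}
Let $F_0\ne\{0\}$ be represented over $\mu$, and let $\varepsilon>0$. There are finitely many operators $\pi_i:\mathcal I\to\mathcal I$, measurable sets $B_j$ and numbers $a_{ij}\in[0,1]$ such that $K=\sum_{i,j}a_{ij}1_{B_j}JU\pi_i:\mathcal I\to F_0$ satisfies $0\le Kf\le JUf$ for $0\le f\in\mathcal I$, and $\|(JS-K)f\|_1\le\varepsilon$ for $|f|\le y$.
\end{lemma}

\begin{proof}
The ideal $I_y$ of $E^*$ and the lattice $L_\infty(\mu)$ are Dedekind complete, so by (L3) $I_y\cong C(\Omega_1)$ with $y\mapsto\mathbf 1$ and $L_\infty(\mu)\cong C(\Omega_2)$ with $\mathbf 1\mapsto\mathbf 1$, where $\Omega_1,\Omega_2$ are Stonean. Indicators of clopen subsets of $\Omega_2$ are the $h\ge0$ with $h\wedge(\mathbf 1-h)=0$, so they correspond to indicators of measurable sets. The isomorphism respects multiplication by such an $h$, which is in both spaces the band projection determined by $h$. For $f\in C(\Omega_1)$ and $h\in C(\Omega_2)$ put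
\[
b_U(f,h)=\int h\,JUf\,d\mu,\qquad b_S(f,h)=\int h\,JSf\,d\mu .
\]
These forms are bilinear, $0\le b_S(f,h)\le b_U(f,h)$ for $f,h\ge0$, and by \eqref{eq:dom} both are bounded by $\|f\|_\infty\|h\|_\infty\,b_U(\mathbf 1,\mathbf 1)$ in absolute value.

\emph{The measures.} Let $\mathcal A$ be the algebra of clopen subsets of $\Omega_1\times\Omega_2$. A \emph{grid} is the family of cells $A_i\times B_j$ given by finite clopen partitions $(A_i)$ of $\Omega_1$ and $(B_j)$ of $\Omega_2$. A set $W\in\mathcal A$ is compact and a union of clopen rectangles, hence a finite union, hence a union of cells of some grid. Let $m_U(W)$ be the sum of $b_U(1_{A_i},1_{B_j})$ over these cells. By bilinearity this sum does not change when the grid is refined, and two grids have a common refinement; so $m_U$ is well defined, positive and finitely additive. If a set in $\mathcal A$ is a disjoint union of countably many sets in $\mathcal A$, all but finitely many are empty by compactness. So $m_U$ is countably additive on $\mathcal A$ and extends uniquely to a finite measure on the generated $\sigma$-algebra.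 The formula
\[
b_U(f,h)=\int f\otimes h\,dm_U,\qquad (f\otimes h)(\omega_1,\omega_2)=f(\omega_1)h(\omega_2),
\]
holds for clopen step functions, and then for all $f,h$ by uniform approximation. The forms $b_S$ and $b_U-b_S$ give in the same way positive measures $m_S$ and $m'$, and $m_S+m'=m_U$ by uniqueness. So $m_S=\rho\,m_U$ with $0\le\rho\le1$. The $\mathcal A$-simple functions are dense in $L_1(m_U)$, each is constant on the cells of a grid, and truncating its values to $[0,1]$ does not increase the distance to $\rho$. Hence there are a grid and $a_{ij}\in[0,1]$ such that $\rho'=\sum a_{ij}1_{A_i\times B_j}$ satisfies $\int|\rho-\rho'|\,dm_U<\varepsilon$.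

\emph{The operator.} Multiplication by $1_{A_i}$ on $I_y$ satisfies $|1_{A_i}f|\le|f|$, so it is a contraction for the norm of $E^*$ and extends to a positive operator $\pi_i$ on $\mathcal I$, with $\sum_i\pi_i=I$. Regard $B_j$ as measurable sets; they partition the probability space up to null sets. For $f\ge0$ we get $0\le Kf\le\sum_{i,j}1_{B_j}JU\pi_if=JUf$. For $f\in I_y$ and $h\in L_\infty(\mu)$,
\[
\int h\,Kf\,d\mu=\sum a_{ij}\,b_U(1_{A_i}f,1_{B_j}h)=\int (f\otimes h)\,\rho'\,dm_U,\qquad \int h\,JSf\,d\mu=\int (f\otimes h)\,\rho\,dm_U .
\]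
If $|f|\le y$ and $\|h\|_\infty\le1$, then $|f\otimes h|\le1$, so $|\int h\,(JS-K)f\,d\mu|\le\varepsilon$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:reflexive}}

Suppose that $\|JSv\|\ge c\|v\|$ on an infinite-dimensional reflexive closed subspace $V$, which we may take separable. Let $(w_n)$ be dense in $B_V$ and $y=\sum2^{-n}|w_n|$. Then $V\subseteq\mathcal I$, and $F_0\ne\{0\}$ because it contains $JS(V)$. Represent $F_0$ over $\mu$. Either the weaker norm $\|JSv\|_1$ is still bounded below on $V$, or it is not.

\subsubsection*{Case A: $\|JSv\|_1\ge c'\|v\|$ on $V$ for some $c'>0$}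

Lemma~\ref{lem:pieces} controls only order bounded vectors. Reflexivity of $V$ makes $B_V$ almost order bounded for the relevant $L_1$-norm. Let $\nu(f)=\int JUf\,d\mu$, a positive functional on $\mathcal I$. The seminorm $f\mapsto\nu(|f|)$ is monotone in $|f|$ and additive on positive elements, so the completion $L$ of $\mathcal I$ modulo its kernel is an AL-space, and the canonical map $\mathcal I\to L$ is a lattice homomorphism with dense range. The image of $I_y$ is dense in $L$, so the image of $y$ is a weak unit by (L3), and (L7) identifies $L$ with $L_1(\lambda)$, $\lambda$ finite, with $y\mapsto\mathbf 1$. The image of the weakly compact set $B_V$ is weakly compact. Put $\eta=c'/6$. By (B6) there is $M\ge1$ with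
\[
\nu\big((|v|-My)^+\big)\le\eta\qquad(v\in B_V).
\]
Let $K$ be given by Lemma~\ref{lem:pieces} with $\varepsilon=\eta/M$. Both $\|JSf\|_1$ and $\|Kf\|_1$ are at most $\nu(|f|)$, by \eqref{eq:dom} and $|Kf|\le K|f|\le JU|f|$. For $v\in B_V$ and $\bar v=\tau_{My}(v)$ we have $|\bar v|\le My$ and $|v-\bar v|=(|v|-My)^+$, so
\[
\|JSv-Kv\|_1\le\|JS(v-\bar v)\|_1+\|(JS-K)\bar v\|_1+\|K(v-\bar v)\|_1\le3\eta=c'/2 .
\]
Hence $\|Kv\|_1\ge\frac{c'}2\|v\|$ on $V$.

On the other hand, each summand $1_{B_j}JU\pi_i:V\to L_1(\mu)$ factors as
\[
V\xrightarrow{\ \pi_i\ }\mathcal I\xrightarrow{\ U\ }J^{-1}(F_0)\xrightarrow{\ 1_{B_j}J\ }L_1(\mu),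
\]
and is strictly singular by Lemmas~\ref{lem:duality}(b) and~\ref{lem:transfer}. By (B7), $K:V\to L_1(\mu)$ is strictly singular, a contradiction.

\subsubsection*{Case B: there are unit vectors $v_n\in V$ with $\|JSv_n\|_1\to0$}

We follow Section~\ref{sec:model}, except that disjointness is first obtained for the images.

\emph{Step 1: almost disjoint images.} Put $s_n=JSv_n$, so $\|s_n\|\ge c$. By Lemma~\ref{lem:hump}, after passing to a subsequence there are disjoint sets $A_n$ such that $d_n=1_{A_n}s_n$ satisfy $\sum\|s_n-d_n\|\le c/16$; in particular $\|d_n\|\ge c/2$. For finitely supported $a$ let $\|a\|_d=\|\sum a_nd_n\|$. As $|\sum a_nd_n|=\sum|a_n||d_n|$, this number depends only on $(|a_n|)$, and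
\begin{equation}\label{eq:max}
\max|a_n|\le\tfrac2c\|a\|_d .
\end{equation}
Thus $\|\sum a_ns_n-\sum a_nd_n\|\le\frac c{16}\max|a_n|\le\frac18\|a\|_d$, and
\begin{equation}\label{eq:v}
\tfrac78\|a\|_d\le\|JS\|\,\Big\|\sum a_nv_n\Big\|,\qquad \Big\|\sum a_nv_n\Big\|\le\tfrac1c\Big\|\sum a_ns_n\Big\|\le\tfrac2c\|a\|_d .
\end{equation}
So $v_n\mapsto d_n$ extends to an isomorphism of the closed spans, and the closed span of $(d_n)$ is reflexive. All this persists for subsequences.

\emph{Step 2: disjoint vectors in $E^*$.} Since $E^*$ need not be order continuous, we cannot expect the $v_n$ to be close in norm to disjoint vectors. We remove from each vector a part $r_k$ dominated by a large multiple of its predecessors plus a small multiple of all vectors. What remains is disjoint. The part $r_k$ need not be small, but its image is small on the set $A_n$ that belongs to the vector, and the lower estimate uses nothing else.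

The sets $\bigcup_{m\ge n}A_m$ decrease to the empty set, so $\|1_{A_n}g\|\to0$ for $g\in F_0$ by (R3). Hence there are $n_1<n_2<\cdots$ such that, with $x_i=|v_{n_i}|\in\mathcal I$,
\[
4^k\big\|1_{A_{n_{k+1}}}JU(x_1+\dots+x_k)\big\|\le2^{-k}\qquad(k\ge1).
\]
Let $x=\sum2^{-i}x_i$, so $\|x\|\le1$, and put
\[
z_k=4^k(x_1+\dots+x_k)+2^{-k}x,\qquad r_k=\tau_{z_k}(v_{n_{k+1}}),\qquad h_k=v_{n_{k+1}}-r_k .
\]
By (L4), $|r_k|\le z_k$ and $|h_k|=(x_{k+1}-z_k)^+\le|v_{n_{k+1}}|$. Let $m>k$ and $u=x_{k+1}-2^{-k-m-1}x_{m+1}$. From $z_k\ge2^{-k}2^{-m-1}x_{m+1}$ we get $|h_k|\le u^+$. From $z_m\ge4^mx_{k+1}$ and $4^{-m}\le2^{-k-m-1}$ we get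
\[
|h_m|\le4^m(4^{-m}x_{m+1}-x_{k+1})^+\le4^mu^- .
\]
As $u^+$ and $u^-$ are disjoint, so are $h_k$ and $h_m$. Moreover, by \eqref{eq:dom},
\[
\|1_{A_{n_{k+1}}}JSr_k\|\le\|1_{A_{n_{k+1}}}JUz_k\|\le2^{-k}(1+\|JU\|).
\]
Discard finitely many $k$ so that these norms sum to at most $c/4$, and write $v_k,A_k,d_k$ for $v_{n_{k+1}},A_{n_{k+1}},d_{n_{k+1}}$, with $\|\cdot\|_d$ defined by the new sequence. Now the $h_k$ are disjoint, $|h_k|\le|v_k|$, and
\begin{equation}\label{eq:h}
1_{A_k}JSh_k=d_k-1_{A_k}JSr_k,\qquad\sum_k\|1_{A_k}JSr_k\|\le c/4 .
\end{equation}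

\emph{Step 3: the moduli $e_k=|h_k|$ span a reflexive space.} Let $\pi_k$ be the band projection determined by $h_k$. Then $e_k=\pi_k|h_k|\le\pi_k|v_k|=|\pi_kv_k|$, and the $\pi_kv_k$ are disjoint, so $|\sum a_ke_k|\le|\sum a_k\pi_kv_k|$. To extract the diagonal terms $\pi_kv_k$ we average over all choices of signs $\theta_k=\pm1$, with $j,k$ in the support of $a$: the average of $\theta_j\theta_k$ is $1$ for $j=k$ and $0$ otherwise. Since $\|\sum\theta_j\pi_j\|\le1$ by (L5), \eqref{eq:v} gives
\begin{equation}\label{eq:upper}
\Big\|\sum a_ke_k\Big\|\le\Big\|\operatorname{Av}_\theta\Big(\sum_j\theta_j\pi_j\Big)\Big(\sum_k\theta_ka_kv_k\Big)\Big\|\le\max_\theta\Big\|\sum_k\theta_ka_kv_k\Big\|\le\tfrac2c\|a\|_d .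
\end{equation}
For the lower estimate, $JSe_k\ge|JSh_k|\ge1_{A_k}|JSh_k|$ and the $A_k$ are disjoint, so $JS\sum|a_k|e_k\ge|\sum a_k1_{A_k}JSh_k|$. By \eqref{eq:h} and \eqref{eq:max},
\begin{equation}\label{eq:lower}
\Big\|JS\sum|a_k|e_k\Big\|\ge\|a\|_d-\tfrac c4\max|a_k|\ge\tfrac12\|a\|_d .
\end{equation}
As $\|\sum|a_k|e_k\|=\|\sum a_ke_k\|$, the estimates \eqref{eq:upper} and \eqref{eq:lower} show that $e_k\mapsto d_k$ extends to an isomorphism of the closed spans. So the closed span $W$ of $(e_k)$ is reflexive and infinite-dimensional. The disjoint sequence $(e_k)$ is a basis of $W$ and $\|e_k\|\le1$. Every subsequence has a weakly convergent subsequence, and the limit is annihilated by all coordinate functionals; hence $e_k\to0$ weakly.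

\emph{Step 4: $U$ is bounded below.} Since $e_k\in\mathcal I$, the elements $t_k=JUe_k\ge0$ lie in $F_0$ and are weakly null. By positivity and (R2), $\|t_k\|_1=\int t_k\,d\mu\to0$. Lemma~\ref{lem:hump} gives a subsequence and disjoint sets $D_k$ with $\sum\|t_k-1_{D_k}t_k\|\le c/32$. For $a$ supported on this subsequence, disjointness removes the signs at the price of two errors:
\[
\Big\|\sum a_kt_k\Big\|\ge\Big\|\sum|a_k|1_{D_k}t_k\Big\|-\tfrac c{32}\max|a_k|\ge\Big\|\sum|a_k|t_k\Big\|-\tfrac c{16}\max|a_k| .
\]
Domination applies to the positive vector $\sum|a_k|e_k$ and gives $\sum|a_k|t_k\ge JS\sum|a_k|e_k\ge0$. With \eqref{eq:lower}, \eqref{eq:max} and \eqref{eq:upper},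
\[
\|J\|\,\Big\|U\sum a_ke_k\Big\|\ge\Big\|\sum a_kt_k\Big\|\ge\tfrac12\|a\|_d-\tfrac18\|a\|_d\ge\tfrac14\|a\|_d\ge\tfrac c8\Big\|\sum a_ke_k\Big\| .
\]
So $U$ is bounded below on an infinite-dimensional closed subspace of the reflexive space $W$, contradicting Lemma~\ref{lem:duality}(b). This proves Proposition~\ref{prop:reflexive}.

\begin{remark}
Order continuity cannot be omitted. Repeat Example~\ref{ex:first} with $C[0,1]$ in place of $c$. Then $R$ maps onto $\{0\}\oplus C[0,1]$, so $S$ is bounded below on $\{0\}\oplus C[0,1]^*$, which contains $L_1[0,1]$ and hence a copy of $\ell_2$.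
\end{remark}

\section{Counting the factors}\label{sec:upper}

Let $k=1$ if $E$ has (CB) and $k=2$ otherwise; by Proposition~\ref{prop:Uprecompact}, $U^k$ is weakly precompact. If $E^*$ is order continuous, let $j=0$, $(F,J)=(E^*,I)$ and $\Lambda=I$. Otherwise let $j=1$, let $(F,J)$ be the pair of Proposition~\ref{prop:factor} and $\Lambda=\widetilde S$. In both cases $(F,J)$ is admissible and $S^j=\Lambda J$.

\begin{proposition}\label{prop:count}
For every $m\ge j+k$ the operator $R^m$ is strictly co-singular and weakly compact.
\end{proposition}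

\begin{proof}
Both properties pass from $R^{j+k}$ to $R^{j+k}R^{m-j-k}$, so let $m=j+k$. We write $S^{j+k}=(R^{j+k})^*$ in two ways:
\[
S^{j+k}=\Lambda\,(JS^k)=S^{k-1}\Lambda\,(JS).
\]
By the first formula and Proposition~\ref{prop:wc}, $S^{j+k}$ is weakly compact, and so is $R^{j+k}$ by (B5). By the second, a lower bound for $S^{j+k}$ on a subspace is a lower bound for $JS$ on it, so by Proposition~\ref{prop:reflexive} $S^{j+k}$ is not bounded below on any infinite-dimensional reflexive closed subspace. Lemma~\ref{lem:duality}(c) completes the proof.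
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main}(1) and~\ref{thm:refined}]
Always $j+k\le3$, which gives Theorem~\ref{thm:main}(1). If $E^*$ is order continuous or $E$ has (CB), then $j+k\le2$, and if both hold, then $j+k=1$. This gives (a), (b), (c) of Theorem~\ref{thm:refined}; optimality was shown in Examples~\ref{ex:first} and~\ref{ex:second}.
\end{proof}

\section{Complex scalars}\label{sec:complex}

A complex Banach lattice is the complexification $E_{\mathbb C}=E\oplus iE$ of a real Banach lattice $E$, normed by $\|\,|z|\,\|$, where the modulus satisfies $|x|\vee|y|\le|x+iy|\le|x|+|y|$. As a real space $E_{\mathbb C}$ is therefore isomorphic to $E\oplus E$. The positive operators on $E_{\mathbb C}$ are the operators $A_{\mathbb C}(x+iy)=Ax+iAy$ with $A\ge0$ on $E$; as a real operator $A_{\mathbb C}$ is $A\oplus A$, and $(A_{\mathbb C})^n=(A^n)_{\mathbb C}$. Strict co-singularity on $E_{\mathbb C}$ is defined with complex subspaces.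

\begin{proposition}\label{prop:complex}
For complex Banach lattices the smallest exponent is again $n=3$.
\end{proposition}

\begin{proof}
Let $A$ be an operator on $E$. We use two observations.
\begin{enumerate}
\item[(i)] If $A$ is not strictly co-singular, neither is $A_{\mathbb C}$: if $A(E)+N=E$, then $A_{\mathbb C}(E_{\mathbb C})+(N+iN)=E_{\mathbb C}$, and $N+iN$ is a closed complex subspace whose complex codimension is the codimension of $N$.
\item[(ii)] If the real operator $A\oplus A$ is strictly co-singular, so is $A_{\mathbb C}$: a closed complex subspace of infinite codimension is a closed real subspace of infinite codimension.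
\end{enumerate}

\emph{Upper bound.} Let $0\le R\le T$ on $E$ with $T_{\mathbb C}$ strictly co-singular. By (i), $T$ is strictly co-singular, so $R^3$ is strictly co-singular and weakly compact by Theorem~\ref{thm:main}(1). Then $R^3\oplus R^3$ is weakly compact, and its adjoint on $E^*\oplus E^*$ is $i_1S^3p_1+i_2S^3p_2$, where $i_l$ and $p_l$ are the coordinate injections and projections. Let $V\subseteq E^*\oplus E^*$ be closed, reflexive and infinite-dimensional. By Lemma~\ref{lem:duality}(b) for $R^3$ and Lemma~\ref{lem:transfer}, both summands are strictly singular on $V$, and so is their sum by (B7). By Lemma~\ref{lem:duality}(c), $R^3\oplus R^3$ is strictly co-singular, and by (ii) so is $R_{\mathbb C}^3$.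

\emph{Lower bound.} Let $E,R,T=G+D$ be as in the proof of Theorem~\ref{thm:main}(2). By (i), neither $R_{\mathbb C}$ nor $R_{\mathbb C}^2$ is strictly co-singular. The operator $G\oplus G$ has finite rank, and $D\oplus D$ factors through $\kappa\oplus\kappa:c\oplus c\to\ell_\infty\oplus\ell_\infty$. Since $(c\oplus c)^*\cong\ell_1\oplus\ell_1\cong\ell_1$ and $\ell_\infty\oplus\ell_\infty\cong\ell_\infty$, Lemmas~\ref{lem:grothendieck} and~\ref{lem:duality}(a) show that $T\oplus T$ is strictly co-singular, and by (ii) so is $T_{\mathbb C}$.
\end{proof}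

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Domination problems for strictly singular operators and other related classes},
\texttt{https://www.icmat.es/\allowbreak miembros/\allowbreak ptradacete/\allowbreak assets/\allowbreak images/\allowbreak portfolio/\allowbreak 2011pos.pdf}.

\bibitem{LT}
Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\bibitem{MN}
Meyer-Nieberg, \emph{Banach Lattices}.

\end{thebibliography}
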